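
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Rational solutions of framed tangle equations are unique}


\begin{abstract}
Let $T_1\neq T_2$ be rational tangles, and consider the system $N(X+T_1)=L_1$, $N(X+T_2)=L_2$ for an unknown framed tangle $X$, where the equalities are equalities of links with total framing. We prove that a rational solution, if there is one, is the only solution among all framed tangles. In fact the framings need to be matched only modulo $8$, and not at all if one of the two links has determinant zero. The proof evaluates the Kauffman bracket at $A=e^{i\pi/4}$, where framings become signs that the determinants forget. This reduces the problem to a characterization of the solid torus by two of its Dehn fillings. That characterization is proved with the Cyclic Surgery Theorem, Property R, the Casson--Walker invariant and knot Floer homology.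
\end{abstract}


\section{The question and the answer}

\subsection{Tangle equations}
A \emph{tangle} is a pair of properly embedded arcs in the ball $D^3$, possibly together with closed components, with four fixed endpoints on $\partial D^3$. Unframed tangles are considered up to isotopy fixing $\partial D^3$ pointwise. A tangle $T$ is \emph{rational} if the pair $(D^3,T)$ is homeomorphic to the trivial pair, two unknotted arcs without closed components. We write $X+T$ for the tangle sum and $N(\cdot)$ for the numerator closure (Figure~\ref{fig:sum}). Thus $N(X+T)$ is the link obtained by gluing $X$ and $T$ along the sphere with four marked points that separates them.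

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=.85]
\draw (0,0) circle (.6); \node at (0,0) {$X$};
\draw (2.2,0) circle (.6); \node at (2.2,0) {$T$};
\draw (.42,.42) to[bend left=20] (1.78,.42);
\draw (.42,-.42) to[bend right=20] (1.78,-.42);
\draw (-.42,.42) .. controls (-1.2,1.4) and (3.4,1.4) .. (2.62,.42);
\draw (-.42,-.42) .. controls (-1.2,-1.4) and (3.4,-1.4) .. (2.62,-.42);
\draw[dashed] (5.5,0) circle (.6);
\draw (5.08,.42) to[bend right=40] (5.92,.42);
\draw (5.08,-.42) to[bend left=40] (5.92,-.42);
\node at (5.5,-1.1) {$e_0$};
\draw[dashed] (8,0) circle (.6);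
\draw (7.58,.42) to[bend left=40] (7.58,-.42);
\draw (8.42,.42) to[bend right=40] (8.42,-.42);
\node at (8,-1.1) {$e_\infty$};
\end{tikzpicture}
\caption{The link $N(X+T)$, and the two crossingless tangles $e_0$ and $e_\infty$. The closure $N(e_0)$ is two circles and $N(e_\infty)$ is one circle.}
\label{fig:sum}
\end{figure}

Given rational tangles $T_1,T_2$ and links $L_1,L_2$, a \emph{system of tangle equations} asks for a tangle $X$ with
\begin{equation}\label{eq:system}
N(X+T_1)=L_1,\qquad N(X+T_2)=L_2 .
\end{equation}
We always assume that $T_1$ and $T_2$ are distinct as unframed tangles.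

\emph{Framed} tangles and links are represented by diagrams with the blackboard framing, and only the total framing is recorded. For a diagram $D$ of a tangle or link let
\[
w(D)=\text{the sum of the signs of all crossings of a component of $D$ with itself.}
\]
Reversing a component reverses both strands at each of its self-crossings, so $w$ does not depend on orientations. Reidemeister moves II and III preserve $w$, and a move I changes it by $\pm1$. Two framed tangles or links are equal if they are isotopic and their diagrams have the same $w$. The usual writhe differs from $w$ by the sum of the signs of the crossings between different components, which an isotopy preserves, so for isotopic tangles or links comparing $w$ is the same as comparing writhes.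

Suppose two diagrams of the same unframed tangle have values of $w$ that differ by $k$. Then they are related by Reidemeister moves with net contribution $k$ of moves I. The same moves can be made inside any closure, so \emph{every} closure $N(\cdot+T)$ changes its total framing by this same $k$. In particular sum and closure are well defined for framed tangles. A \emph{framed system} is a system \eqref{eq:system} in which $T_1,T_2,L_1,L_2$ and the unknown $X$ are framed and the equalities are equalities of framed links.

One equation does not determine $X$, framed or not. For example, let $X$ be a stack of $n$ crossings, one above the other, between two vertical strands. The closing arc of $N(X)=N(X+e_0)$ undoes these crossings one by one, so $N(X)$ is unknotted for every $n$, and adding kinks makes the total framing $0$. With two equations one may hope for uniqueness, and the following conjecture was proposed in \cite{TE}: \emph{if a framed system \eqref{eq:system} has a rational solution $X$, then $X$ is its only solution.} The competing solutions are not assumed rational. They may be knotted and may have closed components.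

\subsection{The smallest case}
The next example shows why framings must enter, and how they will be used.

\begin{example}\label{ex:small}
Let $T_1=e_0$, $T_2=e_\infty$, and let $L_1=L_2$ be the unknot. Let $X$ and $X'$ be the two one-crossing tangles, with Kauffman brackets
\[
\langle X\rangle=A\,e_0+A^{-1}e_\infty,\qquad \langle X'\rangle=A^{-1}e_0+A\,e_\infty .
\]
All four closures $N(X+T_i)$, $N(X'+T_i)$ are unknots with one kink, so \emph{without framings both $X$ and $X'$ are solutions}. They are different tangles, since $N(X+X)$ is a Hopf link and $N(X'+X)$ is a two-component unlink. So the unframed version of the conjecture fails.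

With $\delta=-A^2-A^{-2}$ one finds $\langle N(X+e_0)\rangle/\delta=A\delta+A^{-1}=-A^3$ and $\langle N(X+e_\infty)\rangle/\delta=A+A^{-1}\delta=-A^{-3}$. Hence the kinks for $X$ have signs $+1,-1$, and those for $X'$ have signs $-1,+1$. The framing discrepancies $w(N(X'+T_i))-w(N(X+T_i))$ are therefore $-2$ for $i=1$ and $+2$ for $i=2$. Reframing $X$ or $X'$ changes both discrepancies by the same amount, so they cannot both be made zero, and $X$ and $X'$ never solve the same framed system.

The mechanism is visible at $A=\zeta=e^{i\pi/4}$, where $\delta=0$. There the two closures of a tangle $Z$ with $\langle Z\rangle=f_Ze_0+g_Ze_\infty$ have $\langle N(Z+e_0)\rangle/\delta=g_Z(\zeta)$ and $\langle N(Z+e_\infty)\rangle/\delta=f_Z(\zeta)$. The pair $(f,g)$ is $(\zeta,\zeta^{-1})$ for $X$ and $(\zeta^{-1},\zeta)$ for $X'$. Absolute values, which are the determinants of the closures, do not distinguish these pairs. The ratio $g/f$ does: it is $-i$ for $X$ and $+i$ for $X'$. A kink multiplies the bracket by $(-\zeta^3)^{\pm1}=\zeta^{\mp1}$, so fixing both framings fixes both phases, hence the ratio.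
\end{example}

\subsection{Results}
For a link $L$ let $\Sigma(L)$ be the double branched cover of $S^3$ along $L$, and $\det L=|H_1(\Sigma(L))|$, read as $0$ if $H_1$ is infinite.

\begin{theorem}\label{thm:A}
If a framed system \eqref{eq:system} has a rational solution $X$, then every solution equals $X$ as a framed tangle.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $T_1\ne T_2$ be rational tangles, $X$ a rational tangle and $X'$ any tangle, such that $N(X'+T_i)$ and $N(X+T_i)$ are isotopic as \emph{unframed} links to $L_i$ for $i=1,2$. Choose any framings of these tangles and put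
\[
\varphi_i=w(N(X'+T_i))-w(N(X+T_i)),\qquad \varphi=\varphi_2-\varphi_1 .
\]
The integer $\varphi$ does not depend on the choices.
\begin{enumerate}
\item If $\det L_1\det L_2=0$, then $X'=X$ as unframed tangles.
\item If $\det L_1\det L_2\neq0$, then $\varphi\equiv0\pmod 4$, and
\[
X'=X\text{ as unframed tangles}\iff \varphi=0\iff \varphi\equiv0\pmod 8 .
\]
\end{enumerate}
\end{theorem}

Independence is immediate: reframing $T_i$ changes both terms of $\varphi_i$ equally, and reframing $X$ or $X'$ changes $\varphi_1$ and $\varphi_2$ equally. In Example~\ref{ex:small} we have $\varphi=4$ and $X'\ne X$, so the modulus $8$ cannot be replaced by $4$.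

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
If $X$ and $X'$ both solve the framed system, then $\varphi_1=\varphi_2=0$. So $\varphi=0$, and $X'=X$ as unframed tangles in either case of Theorem~\ref{thm:B}. If their total framings differ by $k$, then $\varphi_1=k$, hence $k=0$.
\end{proof}

The bracket handles signs, but we do not use it to recognize a rational tangle. Recognition takes place in double branched covers. A tangle is rational exactly when its cover is a solid torus, and each equation prescribes one Dehn filling of the cover. For a compact oriented $3$-manifold $M$ with $\partial M$ a torus, a \emph{slope} is an isotopy class of essential simple closed curves on $\partial M$. We write $M(\alpha)$ for the Dehn filling along the slope $\alpha$, and $|\alpha\cdot\beta|$ for the distance (minimal geometric intersection number) of two slopes. What we need is the following statement.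

\begin{theorem}\label{thm:C}
Let $V$ be a solid torus with meridian $\ell$. Let $M$ be a compact connected oriented $3$-manifold with $\partial M=\partial V$ as oriented tori, $H_1(M)\cong\mathbb Z$, and $\ell$ null-homologous in $M$. If $M(\alpha_i)\cong V(\alpha_i)$ by orientation-preserving homeomorphisms for two distinct slopes $\alpha_1\ne\alpha_2$, then $M$ is a solid torus with meridian $\ell$.
\end{theorem}

\begin{remark}\label{rem:hyp}
Three of the hypotheses cannot be dropped.
(i) One filling is not enough: the exterior of a nontrivial knot in $S^3$ and the exterior of the unknot, with longitudes and meridians identified, both fill to $S^3$ along the meridian.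
(ii) If $\ell$ is not required to be null-homologous, $M$ can be a solid torus with another meridian. The covers of $X$ and $X'$ in Example~\ref{ex:small} are two solid tori with different meridians, which both fill to $S^3$ along two common slopes.
(iii) If the homeomorphisms may reverse orientation, the exterior $M$ of the right-handed trefoil is a counterexample, with the meridian and slope $5$. Slope $5$ has distance one from the slope $6$ of the Seifert fibers, so $M(5)$ is a lens space with $|H_1|=5$. Its linking form takes the value $\pm1/5$ on a generator, as for every surgery of slope $5$ in $S^3$. Since neither $2$ nor $-2$ is a square mod $5$, $M(5)$ is not $L(5,2)$ up to orientation, so it is $V(5)$ up to orientation.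
\end{remark}

\subsection{Plan}
Section~\ref{sec:bracket} shows that if $8\mid\varphi$ or $\det L_1\det L_2=0$, then $\det N(X'+T)=\det N(X+T)$ for \emph{every} rational $T$. Section~\ref{sec:covers} translates this into the homological hypotheses of Theorem~\ref{thm:C} and deduces Theorem~\ref{thm:B}. Sections~\ref{sec:prelim} and~\ref{sec:floer} prove Theorem~\ref{thm:C}. The first disposes of the Seifert fibered case and reduces to slopes at distance one. The second handles that case with knot Floer homology: the two fillings reduce it to a $0$--$1$ sequence, and the Casson--Walker invariant then makes this sequence trivial.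

\section{The Kauffman bracket at an eighth root of unity}\label{sec:bracket}

Let $\langle\cdot\rangle$ be the Kauffman bracket, with $\langle\emptyset\rangle=1$ and $\langle\bigcirc\rangle=\delta=-A^2-A^{-2}$. Moves II and III preserve it, and a positive (negative) kink multiplies it by $-A^{3}$ (by $(-A^{3})^{-1}$). Hence for diagrams $D,D'$ of isotopic links
\begin{equation}\label{eq:framing}
\langle D'\rangle=(-A^3)^{w(D')-w(D)}\langle D\rangle .
\end{equation}
For a tangle diagram $Z$ write $\langle Z\rangle=f_Ze_0+g_Ze_\infty$ with $f_Z,g_Z\in\mathbb Z[A^{\pm1}]$. Of the four closures $N(e+e')$ with $e,e'\in\{e_0,e_\infty\}$, the two with $e=e'$ have two circles and the two with $e\ne e'$ have one. So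
\[
\langle N(Z+T)\rangle/\delta=\delta f_Zf_T+f_Zg_T+g_Zf_T+\delta g_Zg_T .
\]
Let $\zeta=e^{i\pi/4}$. At $A=\zeta$ we have $\delta=0$. Write $[D]$ for the value of $\langle D\rangle/\delta$ at $A=\zeta$. Up to a power of $-\zeta^3$ it is the Jones polynomial $V_L(t)$ at $t=\zeta^{-4}=-1$, and it is classical that $|V_L(-1)|=\det L$. So
\begin{equation}\label{eq:bilinear}
[N(Z+T)]=f_Z(\zeta)g_T(\zeta)+g_Z(\zeta)f_T(\zeta),\qquad |[D]|=\det L
\end{equation}
for a diagram $D$ of $L$.

The two complex numbers $f_Z(\zeta)$ and $g_Z(\zeta)$ are not arbitrary. In Example~\ref{ex:small} their ratio was $\pm i$. In general, a parity argument shows that up to a common phase the first is an integer and the second is $i$ times an integer.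

\begin{lemma}\label{lem:phase}
For each tangle diagram $Z$ there are $n_Z,r_Z,s_Z\in\mathbb Z$ with $f_Z(\zeta)=\zeta^{n_Z}r_Z$ and $g_Z(\zeta)=\zeta^{n_Z}\,i\,s_Z$.
\end{lemma}

\begin{proof}
A state of $Z$ contributes a term $A^m\delta^{l}e$ with $e\in\{e_0,e_\infty\}$, where $l$ is the number of its loops. Its numerator closure has $l+1+[e=e_0]$ circles, where $[\,\cdot\,]$ around a condition is $1$ if the condition holds and $0$ otherwise. Changing one smoothing changes $m$ by $\pm2$ and the number of circles in the plane by exactly $\pm1$. So $m+2l+2[e=e_0]$ is constant mod $4$ over all states. Since $\delta^l\in A^{2l}\mathbb Z[A^{\pm4}]$, there is $n$ with $f_Z\in A^n\mathbb Z[A^{\pm4}]$ and $g_Z\in A^{n+2}\mathbb Z[A^{\pm4}]$. Now use $\zeta^4=-1$ and $\zeta^2=i$.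
\end{proof}

The pair $(r_Z,s_Z)$ is determined up to a common sign; we fix a choice for each diagram. By \eqref{eq:bilinear},
\begin{equation}\label{eq:det}
[N(Z+T)]=i\,\zeta^{n_Z+n_T}(r_Zs_T+s_Zr_T),\qquad \det N(Z+T)=|r_Zs_T+s_Zr_T| .
\end{equation}

\subsection*{Slopes of rational tangles}
Let $F_0$ be the sphere that separates the two tangles in $N(X+T)$, with its four marked points, and let $\widetilde F_0$ be the torus that covers it twice, branched at these points. A \emph{slope on $F_0$} is an isotopy class of simple closed curves that separate the marked points two from two. Such a curve lifts to two parallel essential curves on $\widetilde F_0$, and this gives a bijection from slopes on $F_0$ to slopes on $\widetilde F_0$. By Conway's classification \cite{Conway}, a rational tangle in either of the two balls bounded by $F_0$ is determined by the slope of the disk that separates its two arcs, and every slope occurs. The double branched cover $\Sigma(R)$ of a rational tangle $R$ is a solid torus whose meridian is this slope. For rational $R,T$ of slopes $\rho,\tau$, the manifold $\Sigma(N(R+T))$ is a union of two solid tori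 with meridians $\rho$ and $\tau$, and
\begin{equation}\label{eq:dist}
\det N(R+T)=|\rho\cdot\tau| .
\end{equation}

\begin{lemma}\label{lem:indep}
For distinct rational tangles $T_1,T_2$ the vectors $(r_{T_1},s_{T_1})$ and $(r_{T_2},s_{T_2})$ are linearly independent.
\end{lemma}

\begin{proof}
They are nonzero, since $\det N(R+T_i)\ne0$ for some rational $R$. Let now $R$ be rational with the slope of $T_1$. The linear functional $(r,s)\mapsto r_Rs+s_Rr$ vanishes at $(r_{T_1},s_{T_1})$ and not at $(r_{T_2},s_{T_2})$, by \eqref{eq:det} and \eqref{eq:dist}.
\end{proof}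

The determinants of $L_1$ and $L_2$ thus determine $(r_X,s_X)$ up to two signs. The next lemma says that $\varphi$ compares these signs.

\begin{lemma}\label{lem:signs}
In the setting of Theorem~\ref{thm:B} fix diagrams of $X,X',T_1,T_2$ and put $(r,s)=(r_X,s_X)$ and $(r',s')=(r_{X'},s_{X'})$.
\begin{enumerate}
\item If $\det L_1\det L_2\neq0$, then $4\mid\varphi$, and $8\mid\varphi$ if and only if $(r',s')=\pm(r,s)$.
\item If $\det L_1\det L_2=0$, then $(r',s')=\pm(r,s)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $d_i=rs_{T_i}+sr_{T_i}$ and $d_i'=r's_{T_i}+s'r_{T_i}$. Then $|d_i|=|d_i'|=\det L_i$. By Lemma~\ref{lem:indep} the linear map that takes $(r,s)$ to $(d_1,d_2)$ and $(r',s')$ to $(d_1',d_2')$ is injective. So $(r',s')=\pm(r,s)$ if and only if $(d_1',d_2')=\pm(d_1,d_2)$.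

Suppose $d_1d_2\ne0$. Since $-\zeta^3=\zeta^{-1}$, \eqref{eq:framing} and \eqref{eq:det} give $\zeta^{n_{X'}+n_{T_i}}d_i'=\zeta^{-\varphi_i}\zeta^{n_X+n_{T_i}}d_i$, that is,
\[
\zeta^{n_{X'}-n_X+\varphi_i}=d_i/d_i'=\pm1\qquad(i=1,2).
\]
Dividing the two equations, $\zeta^{\varphi}=(d_2/d_2')(d_1/d_1')^{-1}=\pm1$, so $4\mid\varphi$. Moreover $8\mid\varphi$ if and only if $d_1/d_1'=d_2/d_2'$, that is, $(d_1',d_2')=\pm(d_1,d_2)$.

If $d_1=0$, then $d_1'=0$ and $d_2'=\pm d_2$, so $(d_1',d_2')=\pm(d_1,d_2)$ without any condition on framings. The case $d_2=0$ is the same with the indices exchanged.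
\end{proof}

\section{From tangles to Dehn fillings}\label{sec:covers}

Orient double branched covers by lifting orientations, and let $\Sigma(Z)$ be the double cover of the ball branched along a tangle $Z$. It is compact, connected and oriented with $\partial\Sigma(Z)=\widetilde F_0$. For $T$ rational of slope $\tau$,
\[
\Sigma(N(Z+T))=\Sigma(Z)\cup\Sigma(T)=\Sigma(Z)(\tau).
\]

\begin{proposition}\label{prop:reduction}
In the setting of Theorem~\ref{thm:B} assume that $8\mid\varphi$ or $\det L_1\det L_2=0$. Then $M=\Sigma(X')$ and $V=\Sigma(X)$ satisfy the hypotheses of Theorem~\ref{thm:C}, where $\ell$ is the slope of $X$ and $\alpha_i$ is the slope of $T_i$.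
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:signs} and \eqref{eq:det}, $\det N(X'+T)=\det N(X+T)$ for \emph{every} rational $T$. With \eqref{eq:dist} this says
\[
|H_1(M(\tau))|=|\tau\cdot\ell|\quad\text{for all slopes }\tau\qquad(0\text{ meaning infinite}).
\]
Choose $\mu_0$ with $|\mu_0\cdot\ell|=1$. Then $M(\mu_0)$ is an integral homology sphere and $M$ is the exterior of a knot in it, so $H_1(M)\cong\mathbb Z$ and some slope on $\partial M$ is null-homologous in $M$. Filling along it gives infinite $H_1$, so this slope has distance $0$ from $\ell$, that is, it equals $\ell$. Finally, $N(X'+T_i)$ and $N(X+T_i)$ are isotopic, so $M(\alpha_i)\cong\Sigma(L_i)\cong V(\alpha_i)$ preserving orientation, and $\alpha_1\ne\alpha_2$ because $T_1\ne T_2$.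
\end{proof}

Theorem~\ref{thm:C} will tell us that $\Sigma(X')$ is the right solid torus. It remains to come back to the tangle, which requires a meridian disk that behaves well under the covering involution.

\begin{lemma}\label{lem:back}
Let $X$ be rational of slope $\ell$. If $M=\Sigma(X')$ is a solid torus with meridian $\ell$, then $X'=X$ as unframed tangles.
\end{lemma}

\begin{proof}
Let $\sigma$ be the covering involution; its fixed set $\mathrm{Fix}(\sigma)$ is the lift of $X'$, of dimension one. By the equivariant loop theorem \cite{MeeksYau,KimTollefson} there is a compressing disk $E$ for $\partial M$, in general position with respect to $\mathrm{Fix}(\sigma)$, with $\sigma E\cap E=\emptyset$ or $\sigma E=E$. We first arrange that $\sigma E\cap E=\emptyset$. If $\sigma E=E$, then $\sigma|_E$ is not the identity, so it is a reflection or a rotation by $\pi$.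

\emph{Reflection.} As $\sigma$ preserves the orientation of $M$ and reverses that of $E$, it exchanges the two sides of $E$. In an equivariant product neighborhood, a parallel copy $E_+$ of $E$ satisfies $\sigma E_+\cap E_+=\emptyset$, and we replace $E$ by $E_+$.

\emph{Rotation.} Here $\sigma$ acts freely on $\partial E$, so $\partial(E/\sigma)$ is a simple closed curve in $\partial D^3$ that misses the marked points, with connected preimage $\partial E$. So it has an odd number of marked points on each side and bounds a disk in $\partial D^3$ with exactly one marked point. The double cover of this disk, branched at one point, is a disk in $\widetilde F_0$ with boundary $\partial E$. This contradicts that $\partial E$ is essential.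

So let $\sigma E\cap E=\emptyset$. Then $E$ misses $\mathrm{Fix}(\sigma)$ and projects injectively, so its image $E_0\subset D^3$ is an embedded disk disjoint from $X'$. The preimage of $\partial E_0$ has two components, so each side of $\partial E_0$ contains an even number of marked points. If one side contained none, $\partial E$ would bound a disk in $\widetilde F_0$. Hence $\partial E_0$ separates the marked points two from two, and $E_0$ cuts $D^3$ into balls $D_1,D_2$, each containing one arc of $X'$ and possibly closed components.

The disjoint meridian disks $E$ and $\sigma E$ cut the solid torus $M$ into two balls, which are the preimages of $D_1$ and $D_2$. By Smith theory the fixed set of an involution of a ball is $\mathbb Z/2$-acyclic, in particular connected. So $X'\cap D_k$ is a single arc. Capping $(D_k,X'\cap D_k)$ off with a trivial ball--arc pair gives a knot in $S^3$ whose double branched cover is a union of two balls, so it is $S^3$. By Waldhausen \cite{Waldhausen} this knot is trivial. Hence the arc $X'\cap D_k$ is trivial for $k=1,2$, and $X'$ is rational with separating disk $E_0$. Its slope lifts to $\partial E$,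 the meridian $\ell$ of $M$. By Conway's classification $X'=X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:C}]
If $\det L_1\det L_2=0$ or $8\mid\varphi$, then $\Sigma(X')$ is a solid torus with meridian $\ell$ by Proposition~\ref{prop:reduction} and Theorem~\ref{thm:C}, so $X'=X$ by Lemma~\ref{lem:back}. This proves (1), and in (2) the implication from $8\mid\varphi$ to $X'=X$. If $X'=X$ as unframed tangles, then all closures of $X'$ and $X$ differ by the same framing, so $\varphi_1=\varphi_2$ and $\varphi=0$, which is divisible by $8$. The congruence $4\mid\varphi$ in (2) is Lemma~\ref{lem:signs}.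
\end{proof}

\section{Theorem~\ref{thm:C}: reduction to slopes at distance one}\label{sec:prelim}

The rest of the paper proves Theorem~\ref{thm:C}. Let $M,V,\ell,\alpha_1,\alpha_2$ be as in that theorem.

\subsection{Homology}
By duality $H_2(M,\partial M)\cong H^1(M)\cong\mathbb Z$. Since $\chi(M)=\frac12\chi(\partial M)=0$, we have $b_2(M)=0$; and $H_2(M)\cong H^1(M,\partial M)$ is torsion-free, so $H_2(M)=0$. Then $H_1(M,\partial M)\cong H^2(M)=0$, because $H_1(M)$ is free and $H_2(M)=0$. So $H_1(\partial M)\to H_1(M)\cong\mathbb Z$ is onto. Its kernel is generated by a primitive class and contains the primitive class $\ell$, hence is generated by $\ell$, and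
\begin{equation}\label{eq:classes}
x\in H_1(\partial M)\ \text{ maps to }\ \pm x\cdot\ell\in\mathbb Z\cong H_1(M),
\end{equation}
with a sign independent of $x$.

Choose $\mu_0$ with $|\mu_0\cdot\ell|=1$. Then $Y=M(\mu_0)$ is an integral homology sphere in which $M$ is the exterior of a knot $J$ with longitude $\ell$. Also $V$ is the exterior of the unknot $U$ in $S^3=V(\mu_0)$, again with longitude $\ell$. Write $\alpha_i=p_i\mu_0+q_i\ell$ in homology, with suitably oriented curves. As $\partial M=\partial V$ as oriented tori, $M(\alpha_i)$ and $V(\alpha_i)$ are the $p_i/q_i$-surgeries on $J$ and $U$. The manifold $V(\alpha_i)$ is $S^3$ if $|p_i|=1$, a lens space with $|H_1|=|p_i|$ if $|p_i|\ge2$, and $S^1\times S^2$ if $p_i=0$. Let $\Delta_M(t)$ be the Alexander polynomial of $M$, normalized by $\Delta_M(t)=\Delta_M(t^{-1})$ and $\Delta_M(1)=1$. Symmetry gives $\Delta_M'(1)=0$.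

\begin{lemma}\label{lem:irred}
$M$ is irreducible. If $\partial M$ is compressible, then $M$ is a solid torus with meridian $\ell$.
\end{lemma}

\begin{proof}
A compact orientable $3$-manifold whose boundary is a torus has $b_1\ge1$. A nonseparating sphere would give $M=M''\#(S^1\times S^2)$ and $b_1(M)\ge2$, which is false. Suppose a separating sphere gives $M=M''\#W$ with $W$ closed. From $\mathbb Z\cong H_1(M'')\oplus H_1(W)$ and $b_1(M'')\ge1$ we get $H_1(W)=0$. Now $M''(\alpha_1)\#W=M(\alpha_1)\cong V(\alpha_1)$ is prime or $S^3$. So $W=S^3$, or else $M''(\alpha_1)=S^3$ and $W\cong V(\alpha_1)$. In the latter case $V(\alpha_1)$ has trivial $H_1$, so $W=S^3$ again. Hence the sphere bounds a ball.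

An irreducible manifold with compressible torus boundary is a solid torus, and its meridian is null-homologous, hence equals $\ell$.
\end{proof}

\emph{From now on we assume that Theorem~\ref{thm:C} fails for $M$, that is, that $\partial M$ is incompressible, and look for a contradiction.}

\subsection{A second moment that vanishes}
This is the one place where we use that the homeomorphisms $M(\alpha_i)\cong V(\alpha_i)$ preserve orientation, and by Remark~\ref{rem:hyp}(iii) it is needed.

\begin{lemma}\label{lem:casson}
If $p_1p_2\neq0$, then $\Delta_M''(1)=0$.
\end{lemma}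

\begin{proof}
The Casson--Walker invariant $\lambda_{\mathrm{CW}}$ of oriented rational homology spheres satisfies, for $p\ne0$, the surgery formula \cite{Walker,BoyerLines,Lescop}
\[
\lambda_{\mathrm{CW}}(Y_{p/q}(J))=\lambda_{\mathrm{CW}}(Y)+\lambda_{\mathrm{CW}}(S^3_{p/q}(U))+\frac{q}{2p}\,\Delta_M''(1).
\]
For $p/q=p_i/q_i$ the left side equals $\lambda_{\mathrm{CW}}(S^3_{p_i/q_i}(U))$, so $\lambda_{\mathrm{CW}}(Y)+\frac{q_i}{2p_i}\Delta_M''(1)=0$ for $i=1,2$. As $\alpha_1\ne\alpha_2$, we have $q_1/p_1\ne q_2/p_2$, and the claim follows.
\end{proof}

\subsection{The Seifert fibered case}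

\begin{lemma}\label{lem:seifert}
$M$ is not Seifert fibered.
\end{lemma}

\begin{proof}
The idea is that a Seifert fibered $M$ would have the group of a torus knot, and that torus knots have $\Delta''(1)>0$. Suppose $M$ is Seifert fibered with regular fiber $h$ and exceptional fibers of orders $m_1,\dots,m_n\ge2$. The base has one boundary circle.

\emph{The base is a disk.} If the base is nonorientable with $k\ge1$ crosscaps, then $H_1(M)\cong\mathbb Z^k\oplus\langle c_j,h\mid 2h,\ m_jc_j+b_jh\rangle$ has torsion of order $2\prod m_j>1$, which is impossible. If it is orientable of genus $g$, then $H_1(M)\cong\mathbb Z^{2g}\oplus\langle c_j,h\mid m_jc_j+b_jh\rangle$, where the second group has rank $1$. So $g=0$. Over a disk, $n\le1$ gives a solid torus, whose boundary is compressible. So $n\ge2$.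

\emph{There are two exceptional fibers, and $|\alpha_i\cdot h|=1$.} The group $\pi_1(M(\alpha_i))\cong\pi_1(V(\alpha_i))$ is cyclic. If $\alpha_i=h$, it is the free product of the $\mathbb Z/m_j$, which is not cyclic. If $k=|\alpha_i\cdot h|\ge1$, killing $h$ gives a surjection onto $\langle c_1,\dots,c_n\mid c_j^{m_j},(c_1\cdots c_n)^k\rangle$. For $n\ge3$ set $c_j=1$ for $j\ge4$ and $c_1c_2c_3=1$ to obtain the triangle group $(m_1,m_2,m_3)$. For $n=2$ and $k\ge2$ the group is the triangle group $(m_1,m_2,k)$. A triangle group with all orders $\ge2$ is generated by rotations about the vertices of a triangle in $S^2$, $\mathbb R^2$ or $\mathbb H^2$. In $\mathbb R^2$ and $\mathbb H^2$, nontrivial rotations with different centers do not commute. In $S^2$, all nontrivial elements of a cyclic rotation group have a common axis, while the rotations about two vertices have different axes. So the group is not cyclic. Hence $n=2$ and $|\alpha_i\cdot h|=1$ for $i=1,2$.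

\emph{The group and the Alexander polynomial.} Now $\pi_1(M)=\langle c_1,c_2,h\mid h\text{ central},\ c_1^{m_1}h^{b_1}=1,\ c_2^{m_2}h^{b_2}=1\rangle$ with $\gcd(m_j,b_j)=1$. This is the amalgamated product, over $\langle h\rangle$, of the groups $\langle c_j,h\rangle\cong\mathbb Z^2/\langle(m_j,b_j)\rangle\cong\mathbb Z$, in which $h$ is $\pm m_j$ times a generator. So $\pi_1(M)=\langle u,v\mid u^{m_1}=v^{m_2}\rangle$ with $h=u^{m_1}$. As $H_1(M)\cong\mathbb Z$, we have $\gcd(m_1,m_2)=1$. The isomorphism sends $u\mapsto m_2$, $v\mapsto m_1$, $h\mapsto m_1m_2$ up to sign, and so $|h\cdot\ell|=m_1m_2\ge6$ by \eqref{eq:classes}. Since $|h\cdot\alpha_i|=1$, this shows $\alpha_i\ne\ell$, that is, $p_1p_2\ne0$, and $\Delta_M''(1)=0$ by Lemma~\ref{lem:casson}. But $\Delta_M$ depends only on $\pi_1(M)$, so it is the torus knot polynomial. From $\sinh y=y(1+y^2/6+\cdots)$,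
\[
\Delta_M(e^x)=\frac{\sinh(m_1m_2x/2)\sinh(x/2)}{\sinh(m_1x/2)\sinh(m_2x/2)}=1+\frac{(m_1^2-1)(m_2^2-1)}{24}\,x^2+\cdots .
\]
The second derivative of $\Delta_M(e^x)$ at $x=0$ is $\Delta_M''(1)+\Delta_M'(1)=\Delta_M''(1)$. So $\Delta_M''(1)=(m_1^2-1)(m_2^2-1)/12>0$, a contradiction.
\end{proof}

\subsection{Two more reductions}
The Cyclic Surgery Theorem of Culler, Gordon, Luecke and Shalen \cite{CGLS} says: if $M$ is compact, connected, orientable and irreducible, $\partial M$ is a torus, $M$ is not Seifert fibered, and $\pi_1(M(\alpha_1))$ and $\pi_1(M(\alpha_2))$ are cyclic, then $|\alpha_1\cdot\alpha_2|\le1$. By Lemmas~\ref{lem:irred} and~\ref{lem:seifert} it applies, and as $\alpha_1\ne\alpha_2$,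
\begin{equation}\label{eq:one}
|\alpha_1\cdot\alpha_2|=1 .
\end{equation}

\begin{lemma}\label{lem:R}
$p_1p_2\ne0$. Hence $\Delta_M''(1)=0$.
\end{lemma}

\begin{proof}
Suppose $p_1=0$, that is, $\alpha_1=\ell$. By \eqref{eq:one}, $|p_2|=|\alpha_2\cdot\ell|=1$, so $M(\alpha_2)\cong V(\alpha_2)=S^3$. So $M$ is the exterior of a knot in $S^3$ whose $0$-surgery is $M(\ell)\cong V(\ell)=S^1\times S^2$. By Gabai's Property R \cite{Gabai} the knot is trivial, and $\partial M$ is compressible, contrary to assumption. The case $p_2=0$ is the same. The last claim is Lemma~\ref{lem:casson}.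
\end{proof}

\section{Theorem~\ref{thm:C}: slopes at distance one}\label{sec:floer}

Put $a=|p_1|\ge1$ and $c=|p_2|\ge1$. Let $Q=M(\alpha_1)$, which is $S^3$ or a lens space with $|H_1(Q)|=a$, and let $K\subset Q$ be the core of the filling solid torus. Its meridian is $\mu=\alpha_1$. By \eqref{eq:one}, $\alpha_2$ is a framing of $K$, and surgery with this framing gives $M(\alpha_2)$, which is $S^3$ or a lens space with $|H_1|=c$. All coefficients are in $\mathbb F=\mathbb Z/2$. The manifolds $Q$ and $M(\alpha_2)$ are L-spaces: $\widehat{HF}$ is one-dimensional in each $\mathrm{Spin}^c$ structure. In particular $\dim\widehat{HF}(M(\alpha_2))=c$.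

The argument has three steps. (1) The L-space surgery forces the complexes in the surgery mapping cone to have the smallest possible homology. (2) Then the whole group $\widehat{HFK}(Q,K)$ is encoded by a function $n\colon\mathbb Z\to\{0,1\}$ that is $1$ far to the left and $0$ far to the right. (3) $\Delta_M'(1)$ and $\Delta_M''(1)$ are given by the first two moments of the deviation of $n$ from a single step. Their vanishing makes $n$ a single step, so that $\widehat{HFK}$ is too narrow for a knot exterior with incompressible boundary.

\begin{figure}[ht]
\centering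
\begin{tikzpicture}[scale=.8]
\foreach \x in {-3,...,3} {\draw (\x,0) circle (.2); \draw (\x,-1.2) circle (.2); \node at (\x,.7) {\small $\x$};}
\foreach \x in {-3,-2,-1,0} {\fill (\x,0) circle (.2);}
\foreach \x in {-3,-2,-1,1} {\fill (\x,-1.2) circle (.2);}
\node at (-4,0) {$\cdots$}; \node at (4,0) {$\cdots$};
\node at (-4,-1.2) {$\cdots$}; \node at (4,-1.2) {$\cdots$};
\node at (-4.7,.7) {$\xi=$};
\end{tikzpicture}
\caption{Two functions $n\colon\mathbb Z\to\{0,1\}$; a filled dot at $\xi$ means $n(\xi)=1$. All dots farther left are filled and all dots farther right are empty. Top: the single step, for which $\sum_\xi(n(\xi)-n(\xi+1))t^\xi=1$. Bottom: one dot has moved from $0$ to $1$, and the same sum is $t-1+t^{-1}$.}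
\label{fig:step}
\end{figure}

Step (3) can be seen in Figure~\ref{fig:step}, where the displayed sum will turn out to be $\Delta_M(t)$ after a translation. In the bottom row one dot has moved one place to the right. The polynomial is $t-1+t^{-1}$, whose second derivative at $1$ is $2$, twice the displacement. In general, dots that leave the left half-line and dots that arrive on the right half-line contribute to $\Delta_M''(1)$ with the same sign, so nothing can cancel.

\subsection{Facts from Floer homology}
The set $\underline{\mathrm{Spin}}^c(Q,K)$ of relative $\mathrm{Spin}^c$ structures is affine over $H^2(Q,K)\cong H_1(M)\cong\mathbb Z$. Orient $K$, let $\lambda$ be the framing curve $\alpha_2$ oriented parallel to $K$, and orient $\mu$ as a meridian of $K$. By \eqref{eq:classes} we can identify $\underline{\mathrm{Spin}}^c(Q,K)$ with $\mathbb Z$ so that $PD[\mu]$ acts by $+a$; then $PD[\lambda]$ acts by $\kappa=\pm c$. Reversing the orientation of $M$ replaces $(\mu,\lambda)$ by $(\mu,-\lambda)$, up to simultaneous reversal, and so changes the sign of $\kappa$. Everything we use from now on is independent of the orientation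 of $M$: the polynomial $\Delta_M$ and $\Delta_M''(1)=0$, the fact that both fillings are L-spaces with $|H_1|=a,c$, irreducibility, and incompressibility of $\partial M$. So \emph{we may assume $\kappa=c>0$.}

We use the notation of Ozsv\'ath and Szab\'o \cite{OS}. For $\xi\in\mathbb Z$ the complex $C_\xi$ is generated by $[x,i,j]$, where $x$ runs over the generators of a Heegaard diagram for $(Q,K)$ and
\[
\underline{\mathfrak s}(x)+(i-j)\,a=\xi .
\]
The variable $U$ acts by $U[x,i,j]=[x,i-1,j-1]$, and the differential increases neither $i$ nor $j$. Subsets of the $(i,j)$-plane define sub- and quotient complexes, and we put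
\[
A_\xi^-=C_\xi\{i\le0,\,j\le0\},\qquad \hat A_\xi=C_\xi\{\max(i,j)=0\}=A^-_\xi/UA^-_\xi,\qquad \hat B_\xi=C_\xi\{i=0\}.
\]
The complex $\hat B_\xi$ computes $\widehat{HF}(Q)$ in a $\mathrm{Spin}^c$ structure that depends on $\xi$ mod $a$, and $C_\xi\{j=0\}$ computes $\widehat{HF}(Q)$ in some $\mathrm{Spin}^c$ structure. The complex $C_\xi\{i=0,j=0\}$ computes $\widehat{HFK}(Q,K,\xi)$.

\begin{theorem}[Mapping cone \cite{OS}]\label{fact:cone}
The dimension of $\widehat{HF}(M(\alpha_2))$ is that of the homology of the cone of $\bigoplus_\xi\hat A_\xi\to\bigoplus_\xi\hat B_\xi$ with components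
\[
v_\xi\colon\hat A_\xi\to\hat B_\xi,\qquad h_\xi\colon\hat A_\xi\to\hat B_{\xi+c}.
\]
Here $v_\xi$ is the projection to $\{i=0\}$, and $h_\xi$ is the projection to $\{j=0\}$ followed by a homotopy equivalence.
\end{theorem}

This follows from the version for $HF^+$, which is an isomorphism of $\mathbb F[U]$-modules. Indeed $\dim\widehat{HF}=\dim\ker U+\dim\operatorname{coker}U$ for $U$ acting on $HF^+$. The hat cone is the kernel of the surjective chain map $U$ on the $+$ cone, so the same formula computes the dimension of its homology.

\begin{theorem}[Euler characteristic \cite{FJR}]\label{fact:euler}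
Up to a factor $\pm t^k$,
\[
\sum_\xi\chi\bigl(\widehat{HFK}(Q,K,\xi)\bigr)t^\xi=\Delta_M(t)\,\frac{1-t^a}{1-t}.
\]
\end{theorem}

Here $\widehat{HFK}(Q,K)$ is the sutured Floer homology $SFH$ of $M$ with two sutures of slope $\mu$, and the right side is the Milnor torsion $\Delta_M(t)/(1-t)$ of $M$ times the factor $1-[\mu]=1-t^a$. Up to units, $\Delta_M(t)$ and $(1-t^a)/(1-t)$ are symmetric in $t\leftrightarrow t^{-1}$, so the direction of the identification with $\mathbb Z$ does not matter.

The third fact measures genus. Since $\ell$ is null-homologous, it bounds compact connected oriented surfaces in $M$. Let $g$ be the minimal genus of such a surface with boundary a single curve of slope $\ell$. As $\partial M$ is incompressible, $g\ge1$.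

\begin{proposition}\label{prop:width}
There are $\xi_1,\xi_2$ with $\widehat{HFK}(Q,K,\xi_k)\ne0$ for $k=1,2$ and $|\xi_1-\xi_2|=2g-1+a$.
\end{proposition}

This is a case of Ni's theorem that link Floer homology detects the Thurston norm \cite{Ni}. Here is a derivation from Juh\'asz's theorems \cite{Juhasz}: decomposing along a minimal surface $F$ and along $-F$ shows that the two extreme gradings are nonzero.

\begin{proof}
Let $F$ be a surface that realizes $g$. Its class generates $H_2(M,\partial M)\cong\mathbb Z$.

\emph{$F$ is incompressible and Thurston norm-minimizing.} Compressing $F$, and discarding a closed component if one arises, would lower its genus. So $F$ is incompressible. For the norm, let $\chi_-$ denote the sum of $\max(0,-\chi)$ over components, and take a surface of minimal $\chi_-$ in the class $[F]$. Perform the following operations, none of which increases $\chi_-$.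
\begin{itemize}
\item Cap off boundary circles that are inessential in $\partial M$, innermost first, and discard closed components, which are null-homologous since $H_2(M)=0$. No disks remain, because $\partial M$ is incompressible.
\item The remaining boundary curves are parallel, and their total class is $\pm\ell$. As long as two neighboring ones are oppositely oriented, join them by an annulus parallel into $\partial M$. Discard closed components.
\end{itemize}
At the end all boundary curves are parallel with the same orientation and total class $\pm\ell$, so there is one curve, of slope $\ell$, and one component. Its genus is some $g'\ge g$, and $\chi_-=2g'-1\ge2g-1=\chi_-(F)$.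

\emph{Decomposition along $F$.} Let $\gamma$ consist of two parallel sutures $s(\gamma)$ of slope $\mu$ on $\partial M$. Then $SFH(M,\gamma)\cong\widehat{HFK}(Q,K)$ compatibly with the affine actions of $H^2(M,\partial M)\cong H_1(M)$ on relative $\mathrm{Spin}^c$ structures. Let $\partial F$ meet $s(\gamma)$ minimally, in $2|\mu\cdot\ell|=2a>0$ points, and decompose $(M,\gamma)\rightsquigarrow(M',\gamma')$ along $F$. Let $F_\pm$ be the two copies of $F$ in $\partial M'$. In the annulus $\partial M\setminus\partial F$ the region $R_+(\gamma)$ consists of $a$ strips. Each joins the two boundary circles of the annulus and is attached to $F_+$ along one end only; at the other end the new suture separates it from $F_-$. So $R_+(\gamma')$ is isotopic to $F_+$. In the same way the $a$ strips of $R_-(\gamma)$ are attached to $F_-$ along one end each, and $R_-(\gamma')$ is isotopic to $F_-$. There is one annular suture, and it is isotopic in $\partial M'$ to the core of the annulus $\partial M\setminus\partial F$.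

The sutured manifold $(M',\gamma')$ is taut. A sphere in $M'$ bounds a ball in $M$, which cannot contain the connected surface $F$, because $\partial F\ne\emptyset$ lies on $\partial M$; so the ball lies in $M'$ and $M'$ is irreducible. A compressing disk for $F_\pm$ in $M'$ would be one for $F$ in $M$. After an isotopy that moves $\gamma'$ into $\partial M\setminus\partial F$, a surface in $(M',\gamma')$ in the class of $R_\pm(\gamma')$ is a surface in $(M,\partial M)$ in the class $\pm[F]$. So $R_\pm(\gamma')$ are incompressible and norm-minimizing because $F$ is. Since $(M',\gamma')$ is taut, $SFH(M',\gamma')\neq0$ by Juh\'asz.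

\emph{Comparison of gradings.} Fix a trivialization $\theta$ along $\partial M$ of the plane field used to define relative Chern classes $c_1(\mathfrak s,\theta)\in H^2(M,\partial M)$, and let $r(F,\theta)$ be the corresponding rotation number along $\partial F$. By Juh\'asz, $SFH(M',\gamma')$ is the sum of $SFH(M,\gamma,\mathfrak s)$ over those $\mathfrak s$ with
\[
\langle c_1(\mathfrak s,\theta),[F]\rangle=\chi(F)-\tfrac12|\partial F\cap s(\gamma)|-r(F,\theta)=1-2g-a-r(F,\theta).
\]
So there is such an $\mathfrak s_1$ with $SFH(M,\gamma,\mathfrak s_1)\ne0$. The same applies to $-F$, with $r(-F,\theta)=-r(F,\theta)$, and yields $\mathfrak s_2$ with $SFH(M,\gamma,\mathfrak s_2)\ne0$ and $\langle c_1(\mathfrak s_2,\theta),-[F]\rangle=1-2g-a+r(F,\theta)$. Therefore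
\[
\langle c_1(\mathfrak s_2,\theta)-c_1(\mathfrak s_1,\theta),[F]\rangle=2(2g-1+a).
\]
We have $c_1(\mathfrak s+x,\theta)=c_1(\mathfrak s,\theta)+2x$ for $x\in H^2(M,\partial M)$, and evaluation on $[F]$ is an isomorphism $H^2(M,\partial M)\to\mathbb Z$ because $H_1(M,\partial M)=0$. So $\mathfrak s_1$ and $\mathfrak s_2$ differ by $\pm(2g-1+a)$.
\end{proof}

\subsection{Step 1: the complexes in the cone are as small as possible}

\begin{lemma}\label{lem:small}
$\dim H_*(\hat A_\xi)=1$ for all $\xi$, and $H_*(A^-_\xi)\cong\mathbb F[U]$.
\end{lemma}

\begin{proof}
$A^-_\xi$ is a finitely generated free graded complex over $\mathbb F[U]$, and $H_*(A_\xi^-)\otimes\mathbb F[U,U^{-1}]=HF^\infty(Q,\mathfrak s)=\mathbb F[U,U^{-1}]$ for the corresponding $\mathfrak s$. So $H_*(A_\xi^-)\cong\mathbb F[U]\oplus\bigoplus_{k=1}^N\mathbb F[U]/U^{m_k}$. From $\hat A_\xi=A_\xi^-/UA_\xi^-$,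
\[
\rho_\xi:=\dim H_*(\hat A_\xi)=1+2N\ge1 ,
\]
so both claims amount to $\rho_\xi=1$.

In $C_\xi$ we have $j=i+(\underline{\mathfrak s}(x)-\xi)/a$, and there are finitely many $x$. For $\xi\gg0$ this gives $j<i$ throughout. Then $\hat A_\xi=C_\xi\{i=0\}$, $v_\xi$ is an isomorphism and $h_\xi=0$. For $\xi\ll0$ it gives $j>i$ throughout. Then $\hat A_\xi=C_\xi\{j=0\}$, $h_\xi$ is a homotopy equivalence and $v_\xi=0$. In both ranges $\rho_\xi=1$, because $Q$ is an L-space.

The cone of Theorem~\ref{fact:cone} splits over the $c$ residue classes of $\xi$ mod $c$. Fix one class; until the end of the next display all indices $\xi,\xi_\pm$ are in this class. Choose $\xi_-<\xi_+$ such that all $\xi\le\xi_-$ lie in the second range and all $\xi\ge\xi_+$ in the first. Because $\kappa=c>0$, the following are disjoint subcomplexes: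
\[
\{\hat A_\xi,\hat B_\xi:\xi>\xi_+\}\qquad\text{and}\qquad\{\hat A_\xi:\xi<\xi_-\}\cup\{\hat B_\xi:\xi\le\xi_-\}.
\]
The first is acyclic since each $v_\xi$ there is an isomorphism and each $h_\xi=0$. The second is acyclic since each $h_\xi\colon\hat A_\xi\to\hat B_{\xi+c}$ there is an equivalence and each $v_\xi=0$. The quotient contains $\hat A_\xi$ for $\xi_-\le\xi\le\xi_+$ and $\hat B_\xi$ for $\xi_-<\xi\le\xi_+$, hence one more $\hat A$ than $\hat B$, and $\dim H_*(\hat B_\xi)=1$. So the homology of the cone over this class has dimension at least
\[
\sum_{\xi_-\le\xi\le\xi_+}\rho_\xi-\sum_{\xi_-<\xi\le\xi_+}1=1+\sum_{\xi_-\le\xi\le\xi_+}(\rho_\xi-1).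
\]
Summing over the $c$ classes, $c=\dim\widehat{HF}(M(\alpha_2))\ge c+\sum_\xi(\rho_\xi-1)$, where now $\xi$ runs over $\mathbb Z$. So $\rho_\xi=1$ for all $\xi$.
\end{proof}

\subsection{Step 2: knot Floer homology is encoded by a 0--1 sequence}

\begin{lemma}\label{lem:staircase}
There is a function $n\colon\mathbb Z\to\{0,1\}$ with $n(\xi)=1$ for $\xi\ll0$ and $n(\xi)=0$ for $\xi\gg0$ such that for all $\xi$
\begin{equation}\label{eq:n}
\dim\widehat{HFK}(Q,K,\xi)=|n(\xi)-n(\xi+a)|,\qquad \chi\bigl(\widehat{HFK}(Q,K,\xi)\bigr)=n(\xi)-n(\xi+a).
\end{equation}
\end{lemma}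

\begin{proof}
Fix $\xi_0$ in a residue class mod $a$ and let $C=C_{\xi_0}$. For $\xi=\xi_0+as$, shifting $j$ by $s$ identifies $C_\xi$ with $C$. Under this identification
\[
A_\xi^-=A_s:=C\{i\le0,\,j\le s\},\qquad \widehat{HFK}(Q,K,\xi)=H_*(C\{i=0,\,j=s\}).
\]
Let $x_s$ generate $H_*(A_s)\cong\mathbb F[U]$. The inclusions $A_{s-1}\subset A_s$ induce isomorphisms in homology after inverting $U$, so $x_{s-1}\mapsto U^{n_s}x_s$ with $n_s\ge0$. The composite $A_s\xrightarrow{U}A_{s-1}\subset A_s$ is multiplication by $U$, so $n_s\in\{0,1\}$. For $s\gg0$ we have $A_s=A_{s-1}=C\{i\le0\}$ and $n_s=0$. For $s\ll0$ we have $A_s=C\{j\le s\}$, $A_{s-1}=UA_s$ and $n_s=1$. Put $n(\xi)=n_s$ for $\xi=\xi_0+as$, and do this in all residue classes.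

It remains to compute $\widehat{HFK}$. Normalize the parity so that $HF^\infty(Q,\mathfrak s)$ is even; then all $x_s$ are even. As $U^{n_s}$ is injective on $\mathbb F[U]$, the pair $A_{s-1}\subset A_s$ gives
\begin{equation}\label{eq:strip}
H_*(C\{i\le0,\,j=s\})=H_*(A_s/A_{s-1})=\mathbb F[U]/U^{n_s},\quad\text{generated by the image of }x_s .
\end{equation}
Now use the exact sequence
\[
0\to C\{i\le-1,\,j=s\}\to C\{i\le0,\,j=s\}\to C\{i=0,\,j=s\}\to0,
\]
whose first term is $U\cdot C\{i\le0,j=s+1\}$. By \eqref{eq:strip} its first two terms have homology $\mathbb F[U]/U^{n_{s+1}}$ and $\mathbb F[U]/U^{n_s}$, both in even degree. The cases of $(n_{s+1},n_s)$ are the following.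
\begin{itemize}
\item $(0,0)$: $\widehat{HFK}=0$.
\item $(0,1)$: $\widehat{HFK}=\mathbb F$, in even degree.
\item $(1,0)$: $\widehat{HFK}=\mathbb F$, in odd degree, through the connecting homomorphism.
\item $(1,1)$: we claim that the first map is an isomorphism in homology, so that $\widehat{HFK}=0$. Let $z$ be a cycle in $A_{s+1}$ that represents $x_{s+1}$. The generator of the homology of the first term is represented by $Uz$, a cycle in $UA_{s+1}\subset A_s$. Let $y\in H_*(A_s)$ be its class there. In $H_*(A_{s+1})$ the class $y$ maps to $Ux_{s+1}$, and $x_s$ maps to $U^{n_{s+1}}x_{s+1}=Ux_{s+1}$. As $H_*(A_s)\to H_*(A_{s+1})$ is injective, $y=x_s$. So the generator is sent to the image of $x_s$, which by \eqref{eq:strip} generates the homology of the middle term.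
\end{itemize}
This is \eqref{eq:n}, with the parity normalized in each $\mathrm{Spin}^c$ structure of $Q$ separately. It remains to compare this parity with the one given by intersection signs, which underlies Theorem~\ref{fact:euler}. Within one $\mathrm{Spin}^c$ structure the two agree up to a sign. With intersection signs, suitably normalized by one global choice, $\chi(\widehat{HF}(Q,\mathfrak s))=+1$ for every $\mathfrak s$. With our parity, $\widehat{HF}(Q,\mathfrak s)=\mathbb F$ is generated by the image of the even generator of $H_*(C\{i\le0\})$, so it also has Euler characteristic $+1$. Hence the two parities agree in all $\mathrm{Spin}^c$ structures at once.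
\end{proof}

\subsection{Step 3: the vanishing second moment}

\begin{lemma}\label{lem:step}
After a translation of the identification $\underline{\mathrm{Spin}}^c(Q,K)\cong\mathbb Z$ we have $n(\xi)=1$ exactly for $\xi\le0$.
\end{lemma}

\begin{proof}
Let $S=\sum_\xi n(\xi)t^\xi$, a formal Laurent series in $t^{-1}$, and
\[
P=(1-t^{-1})S=\sum_\xi\bigl(n(\xi)-n(\xi+1)\bigr)t^\xi,
\]
a Laurent polynomial. By \eqref{eq:n} the generating function of the Euler characteristics is
\[
(1-t^{-a})S=P\,\frac{1-t^{-a}}{1-t^{-1}}=P\,t^{1-a}\,\frac{1-t^a}{1-t},
\]
and comparison with Theorem~\ref{fact:euler} gives $P=\pm t^k\Delta_M(t)$. By telescoping $P(1)=1=\Delta_M(1)$, so the sign is $+$. After a translation, $P=\Delta_M$.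

Let $\eta(\xi)=n(\xi)-[\xi\le0]$, the deviation from a single step. It has finite support. The single step contributes to $P$ only the term $t^0$, which affects neither $\Delta_M'(1)$ nor $\Delta_M''(1)$. So, shifting the summation index,
\begin{align*}
0=\Delta_M'(1)&=\sum_\xi\xi\bigl(\eta(\xi)-\eta(\xi+1)\bigr)=\sum_\xi\bigl(\xi-(\xi-1)\bigr)\eta(\xi)=\sum_\xi\eta(\xi),\\
\Delta_M''(1)&=\sum_\xi\xi(\xi-1)\bigl(\eta(\xi)-\eta(\xi+1)\bigr)=\sum_\xi2(\xi-1)\eta(\xi)=2\sum_\xi\xi\,\eta(\xi).
\end{align*}
Now $\eta(\xi)\in\{0,1\}$ for $\xi\ge1$ and $\eta(\xi)\in\{0,-1\}$ for $\xi\le0$, so every term $\xi\,\eta(\xi)$ is $\ge0$. By Lemma~\ref{lem:R} the sum $\sum\xi\,\eta(\xi)$ is $0$, so $\eta(\xi)=0$ for all $\xi\ne0$. Then $\eta(0)=0$ since $\sum\eta=0$.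
\end{proof}

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:C}]
By Lemma~\ref{lem:step} and \eqref{eq:n}, $\widehat{HFK}(Q,K,\xi)\ne0$ exactly when $\xi\le0<\xi+a$, that is, for $-a+1\le\xi\le0$. So two elements of the support differ by at most $a-1$. Since $\partial M$ is assumed incompressible, $g\ge1$, and Proposition~\ref{prop:width} gives two elements of the support that differ by $2g-1+a\ge a+1$. This is a contradiction. So $\partial M$ is compressible, and by Lemma~\ref{lem:irred} $M$ is a solid torus with meridian $\ell$.
\end{proof}

With Theorem~\ref{thm:C}, the proofs of Theorems~\ref{thm:B} and~\ref{thm:A} are complete, and the conjecture of \cite{TE} holds.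

\begin{thebibliography}{99}

\bibitem{BoyerLines} Boyer and Lines: surgery formula for the Casson--Walker invariant.

\bibitem{Conway} Conway: classification of rational tangles.

\bibitem{CGLS} Culler, Gordon, Luecke and Shalen: the Cyclic Surgery Theorem.

\bibitem{FJR} Friedl, Juh\'asz and Rasmussen, \emph{The decategorification of sutured Floer homology}.

\bibitem{Gabai} Gabai: Property R.

\bibitem{Juhasz} Juh\'asz, \emph{Floer homology and surface decompositions}.

\bibitem{KimTollefson} Kim and Tollefson: the equivariant loop theorem.

\bibitem{Lescop} Lescop: surgery formula for the Casson--Walker invariant.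

\bibitem{MeeksYau} Meeks and Yau: the equivariant loop theorem.

\bibitem{Ni} Ni, \emph{Link Floer homology detects the Thurston norm}.

\bibitem{OS} Ozsv\'ath and Szab\'o, \emph{Knot Floer homology and rational surgeries}, AGT, 2011.

\bibitem{TE} \emph{Tangle Equations, The Jones Conjecture, Slopes Of Surfaces In Tangle Complements, And $q$-Deformed Rationals}, \url{http://services.cambridge.org/core/services/aop-cambridge-core/content/view/B90AFE6265D3B2D6AF806F9407B9987F/S0008414X23000755a.pdf/tangle_equations_the_jones_conjecture_slopes_of_surfaces_in_tangle_complements_and_qdeformed_rationals.pdf}.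

\bibitem{Waldhausen} Waldhausen, 1969: a knot in $S^3$ with double branched cover $S^3$ is trivial.

\bibitem{Walker} Walker: the Casson--Walker invariant and its surgery formula.

\end{thebibliography}

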